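\title{Finite $p$-groups of derived length four with four character degrees}

\begin{abstract}
Taketa's theorem implies that the derived length of a finite $p$-group is at most the number of distinct degrees of its irreducible complex characters. We show that equality can hold with both numbers equal to four: for every prime $p$ we construct finite $p$-groups of derived length four with exactly four character degrees. The groups are built from truncated polynomial rings over a finite field, on which a $p$-group acts with very few kinds of stabilizers.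
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite and all characters are complex. For a group $G$ let $G^{(0)}=G$ and $G^{(i+1)}=[G^{(i)},G^{(i)}]$; we also write $G'$, $G''$, $G'''$. If $G$ is solvable, its \emph{derived length} $\operatorname{dl}(G)$ is the least $n$ with $G^{(n)}=1$. Let $\operatorname{Irr}(G)$ be the set of irreducible characters of $G$ and let
\[
\operatorname{cd}(G)=\{\chi(1):\chi\in\operatorname{Irr}(G)\}
\]
be the set of character degrees. The numbers $\operatorname{dl}(G)$ and $|\operatorname{cd}(G)|$ both measure how far $G$ is from being abelian, the first by commutators and the second by representations. Taketa's theorem implies that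
\begin{equation}\label{eq:taketa}
\operatorname{dl}(G)\le|\operatorname{cd}(G)|
\end{equation}
for every $p$-group $G$, where $p$ is a prime. Both sides equal $1$ for a nontrivial abelian group. Both sides equal $2$ for a nonabelian group of order $p^3$, whose degrees are $1$ and $p$. The following question is taken from \cite{source}:
\begin{quote}
\emph{Is there a prime $p$ and a finite $p$-group $G$ with $\operatorname{dl}(G)=|\operatorname{cd}(G)|=4$?}
\end{quote}
The most familiar way to raise the derived length suggests that the answer might be no, because degrees appear faster than derived subgroups.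

\begin{example}\label{ex:wreath}
Let $W_1$ be the group of order $2$ and let $W_{n+1}=(W_n\times W_n)\rtimes\langle\tau\rangle$, where $\tau$ has order $2$ and swaps the factors. The subgroup $W_{n+1}'$ lies in $W_n\times W_n$ and contains the elements $(w^{-1},w)$, so it projects onto $W_n$; hence $\operatorname{dl}(W_n)=n$. A character $\theta_1\times\theta_2$ of $W_n\times W_n$ induces irreducibly to $W_{n+1}$ if $\theta_1\ne\theta_2$, giving the degree $2\theta_1(1)\theta_2(1)$; if $\theta_1=\theta_2$ it is invariant and extends across the prime index, giving the degree $\theta_1(1)^2$. The group $W_2$ is dihedral of order $8$, with four linear characters and one of degree $2$. Therefore $\operatorname{cd}(W_3)=\{1,2,4\}$, and equality holds in \eqref{eq:taketa} for $n\le3$. But $W_4$ has at least the five degrees $1$, $2\cdot1\cdot1$, $2\cdot1\cdot2$, $2\cdot1\cdot4$ and $2\cdot2\cdot4$.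
\end{example}

Nevertheless the answer is yes, for every prime.

\begin{theorem}\label{thm:main}
Let $p$ be a prime and let $k\ge1$ and $e\ge k+1$ be integers. There is a finite $p$-group $G$ with $\operatorname{dl}(G)=4$ and
\[
\operatorname{cd}(G)=
\begin{cases}
\{1,\;p,\;p^{2k+2},\;p^{3pe+k}\} & \text{if $p$ is odd},\\[2pt]
\{1,\;2,\;2^{2k+2},\;2^{6e+2k+2}\} & \text{if $p=2$}.
\end{cases}
\]
Consequently, for every prime $p$ and every $n\in\{1,2,3,4\}$ there is a $p$-group with $\operatorname{dl}=|\operatorname{cd}|=n$.
\end{theorem}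

The groups that we construct have order $p^{6pe+2k+3}$ for odd $p$ and $2^{22e+2k+2}$ for $p=2$. With $k=1$ and $e=2$ one finds a group of order $3^{41}$ with degrees $1,3,3^4,3^{19}$ and a group of order $2^{48}$ with degrees $1,2,2^4,2^{16}$. The case $n\ge5$ is not treated here.

The character degrees of a semidirect product $A\rtimes R$ with $A$ abelian are determined by the stabilizers in $R$ of the characters of $A$ (Lemma~\ref{lem:semidirect}), so the task is to find actions with few kinds of stabilizers. Section~\ref{sec:example} shows the device that we use on a group of order $3^9$ with $\operatorname{dl}=|\operatorname{cd}|=3$. Section~\ref{sec:field} fixes the field data for the general case. The fourth step is made with a Heisenberg group when $p$ is odd (Section~\ref{sec:odd}) and with a second semidirect product when $p=2$ (Section~\ref{sec:two}).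

\section{Tools from character theory}\label{sec:tools}

Let $N$ be a normal subgroup of a group $X$ and let $\theta\in\operatorname{Irr}(N)$. A character $\chi\in\operatorname{Irr}(X)$ \emph{lies over} $\theta$ if $\theta$ is a constituent of $\chi|_N$; the set of such $\chi$ is $\operatorname{Irr}(X\mid\theta)$, and it is never empty. The group $X$ acts on $\operatorname{Irr}(N)$ by conjugation. We use the following textbook facts.
\begin{enumerate}
\item[(C1)] (Clifford) The constituents of $\chi|_N$ form one $X$-orbit; in particular, if $\chi$ lies over $1_N$, then $N\le\ker\chi$. If $T$ is the stabilizer of $\theta$ in $X$, induction is a bijection $\operatorname{Irr}(T\mid\theta)\to\operatorname{Irr}(X\mid\theta)$, and it multiplies degrees by $|X:T|$.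
\item[(C2)] (Gallagher) If $\theta$ extends to $\hat\theta\in\operatorname{Irr}(X)$, then $\operatorname{Irr}(X\mid\theta)$ consists of the products $\hat\theta\psi$ with $\psi\in\operatorname{Irr}(X/N)$.
\item[(C3)] The degree $\chi(1)$ divides $|X|$. If $Y$ is a central subgroup of $X$, then $|\chi(y)|=\chi(1)$ for $y\in Y$, so $\sum_{x\in X}|\chi(x)|^2=|X|$ gives $\chi(1)^2\le|X:Y|$, with equality if and only if $\chi$ vanishes on $X\setminus Y$.
\item[(C4)] Every irreducible character of a $p$-group is induced from a linear character of a subgroup.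
\end{enumerate}

We recall a proof of \eqref{eq:taketa}, because it shows what equality demands.

\begin{proposition}\label{prop:taketa}
Let $G$ be a $p$-group with character degrees $1=f_1<f_2<\dots<f_n$. If $\chi\in\operatorname{Irr}(G)$ and $\chi(1)\le f_i$, then $G^{(i)}\le\ker\chi$. In particular $\operatorname{dl}(G)\le n$.
\end{proposition}

\begin{proof}
We use induction on $i$. Linear characters are trivial on $G'$. Let $i\ge2$ and $\chi(1)=f_i$, and write $\chi=\lambda^G$ with $\lambda$ a linear character of a subgroup $J$ of index $f_i$, by (C4). The permutation character $(1_J)^G$ has degree $f_i>1$ and contains $1_G$, so all its constituents have degree less than $f_i$. By induction $G^{(i-1)}\le\ker(1_J)^G\le J$. Then $G^{(i)}\le J'\le\ker\lambda$, and since $G^{(i)}$ is normal in $G$, it lies in $\ker\lambda^G$. The kernels of all irreducible characters intersect trivially, so $G^{(n)}=1$.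
\end{proof}

Thus in a $p$-group with $\operatorname{dl}(G)=|\operatorname{cd}(G)|=4$, all irreducible characters that are nontrivial on $G'''$ have one and the same degree, the largest. The proposition also halves our work: once a $p$-group is known to have $n$ degrees, $G^{(n-1)}\ne1$ implies $\operatorname{dl}(G)=n$.

\begin{lemma}\label{lem:index}
If a $p$-group $X$ has an abelian subgroup $Y$ of index $p$, then $\operatorname{cd}(X)\subseteq\{1,p\}$, with equality if $X$ is nonabelian.
\end{lemma}

\begin{proof}
Let $\chi\in\operatorname{Irr}(X)$ and let $\lambda$ be a constituent of $\chi|_Y$; it is linear. By Frobenius reciprocity $\chi$ is a constituent of $\lambda^X$, so $\chi(1)\le p$, and $\chi(1)$ is a power of $p$ by (C3). A nonabelian group has a nonlinear character.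
\end{proof}

Let $X=A\rtimes R$ with $A$ abelian, written additively. Then $R$ acts on $\operatorname{Irr}(A)$ by $(r\lambda)(a)=\lambda(r^{-1}a)$, and $r$ fixes $\lambda$ if and only if $\lambda$ is trivial on $(r^{-1}-1)A=(r-1)A$. With $[g,h]=ghg^{-1}h^{-1}$ we have $[r,a]=(r-1)a$. Hence
\begin{equation}\label{eq:comm}
r\in R\cap X^{(i)}\ \text{ and }\ a\in A\cap X^{(i)}\quad\Longrightarrow\quad (r-1)a\in X^{(i+1)} .
\end{equation}

\begin{lemma}\label{lem:semidirect}
Let $X=A\rtimes R$ with $A$ abelian.
\begin{enumerate}
\item[(a)] If $\lambda\in\operatorname{Irr}(A)$ has stabilizer $R_\lambda$ in $R$, then the degrees of the characters in $\operatorname{Irr}(X\mid\lambda)$ are exactly the numbers $|R:R_\lambda|\,\psi(1)$ with $\psi\in\operatorname{Irr}(R_\lambda)$.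
\item[(b)] Suppose that $A$ and $W$ are $\mathbb F_pR$-modules and that $\kappa\colon W\times A\to\mathbb F_p$ is a nondegenerate bilinear pairing with $\kappa(rw,ra)=\kappa(w,a)$ for all $r\in R$. Then $\operatorname{Irr}(A)\cong W$ as $R$-sets, so the groups $R_\lambda$ are the stabilizers $R_w$ of the vectors $w\in W$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The stabilizer of $\lambda$ in $X$ is $AR_\lambda$. The map $ar\mapsto\lambda(a)$ is a homomorphism on $AR_\lambda$, because $(ar)(a'r')=a(ra'r^{-1})rr'$ and $\lambda(ra'r^{-1})=\lambda(a')$ for $r\in R_\lambda$. So $\lambda$ extends to $AR_\lambda$, and (C2) and (C1) give the claim.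

(b) Let $\xi$ be a primitive $p$th root of unity and $\lambda_w(a)=\xi^{\kappa(w,a)}$. By nondegeneracy $w\mapsto\lambda_w$ is a bijection $W\to\operatorname{Irr}(A)$, and $\kappa(w,r^{-1}a)=\kappa(rw,a)$ gives $r\lambda_w=\lambda_{rw}$.
\end{proof}

\section{A group of order $3^9$ with three degrees}\label{sec:example}

The ideal situation in Lemma~\ref{lem:semidirect} would be that every $\lambda\ne1$ has trivial stabilizer, for then $A\rtimes R$ has only one degree, $|R|$, beyond those of $R$. This cannot happen when $A$ and $R$ are nontrivial $p$-groups, since $R$ then fixes a nontrivial character of $A$. The substitute is an action in which every stabilizer is either trivial or very large. It suffices to find an abelian subgroup $R_0$ of index $p$ in $R$ such that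
\begin{enumerate}
\item[(S1)] all nontrivial elements of $R_0$ fix the same characters of $A$, and
\item[(S2)] every element of order $p$ of $R$ lies in $R_0$.
\end{enumerate}
Indeed, by (S1) a stabilizer either contains $R_0$ or meets it trivially, and in the second case it has no element of order $p$ by (S2), so it is trivial. Multiplication in a field gives (S1), and a twisted Galois automorphism gives (S2).

\begin{example}\label{ex:three}
Let $E=\mathbb F_{27}=\mathbb F_3(\alpha)$ with $\alpha^3=\alpha+1$, let $\varphi(x)=x^3$, so that $\varphi(\alpha)=\alpha+1$, and let $\operatorname{Tr}(x)=x+\varphi(x)+\varphi^2(x)$. Then $\operatorname{Tr}(1)=0$, $\operatorname{Tr}(\alpha)=3\alpha+3=0$ and $\operatorname{Tr}(\alpha^2)=\alpha^2+(\alpha+1)^2+(\alpha+2)^2=3\alpha^2+6\alpha+5=-1$. Put $c=-\alpha^2$, so $\operatorname{Tr}(c)=1$.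

On $P=E[t]/(t^2)=E\oplus Et$ let $\eta_b$ be multiplication by $1+bt$, so $\eta_b\eta_{b'}=\eta_{b+b'}$, and let $\sigma(f)=(1+ct)f^\varphi$, where $\varphi$ acts on coefficients. Then
\[
\sigma\eta_b\sigma^{-1}=\eta_{\varphi(b)},\qquad \sigma^3=\eta_{\operatorname{Tr}(c)}=\eta_1 .
\]
Let $R_0=\{\eta_b:b\in\mathbb F_3+\mathbb F_3\alpha\}$ and $R=\langle\sigma\rangle R_0$. The group $R$ has order $27$, and $[\sigma,\eta_\alpha]=\eta_{\varphi(\alpha)-\alpha}=\eta_1$, so $\operatorname{cd}(R)=\{1,3\}$ by Lemma~\ref{lem:index}. For $b\ne0$ we have $(\eta_b-1)P=bEt=Et$, which does not depend on $b$; this is (S1). For $\eta_b\in R_0$ and $i=1,2$ we have $(\eta_b\sigma^i)^3=\eta_{\operatorname{Tr}(b)}\sigma^{3i}=\eta_i\ne1$; this is (S2).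

Let $X=P\rtimes R$, of order $3^9$, and let $\lambda\in\operatorname{Irr}(P)$. If $\lambda$ is nontrivial on $Et$, then $R_\lambda=1$ and the degree is $27$. If $\lambda$ is trivial on $Et$, then $R_\lambda$ is $R_0$, giving the degree $3$, or $R$, giving the degrees $1$ and $3$. So $\operatorname{cd}(X)=\{1,3,27\}$. Finally $(\sigma-1)\alpha\in X'$ has constant term $\varphi(\alpha)-\alpha=1$ and $\eta_1\in X'$, so $(\eta_1-1)(\sigma-1)\alpha=t$ lies in $X''$ by \eqref{eq:comm}. Hence $\operatorname{dl}(X)=3$.
\end{example}

The twist by $c$ is needed. With $c=0$ the element $\sigma=\varphi$ has order $3$ and fixes the character $a_0+a_1t\mapsto\xi^{\operatorname{Tr}(a_1)}$, where $\xi$ is a primitive cube root of unity. This character is nontrivial on $Et$, so its stabilizer meets $R_0$ trivially and has order $3$. The degree $9$ then appears beside $1$, $3$ and $27$.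

To reach derived length four we must add one more layer and only one more degree. For odd $p$ we place a central subgroup $Z$ of order $p$ below $A\rtimes R$, making $A$ into a Heisenberg group, and arrange that all characters nontrivial on $Z$ have the same degree. For $p=2$ we apply the device (S1), (S2) twice.

\section{The field data}\label{sec:field}

Fix $p$, $k$ and $e$ as in Theorem~\ref{thm:main}. Let
\[
E_0=\mathbb F_{p^e},\qquad E=\mathbb F_{p^{pe}},\qquad \langle\varphi\rangle=\operatorname{Gal}(E/E_0),\qquad \operatorname{Tr}=\operatorname{Tr}_{E/E_0},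
\]
so that $\varphi$ has order $p$ and $\operatorname{Tr}(x)=\sum_{i=0}^{p-1}\varphi^i(x)$. The map $\operatorname{Tr}\colon E\to E_0$ is $E_0$-linear and onto, and $\ker\operatorname{Tr}=(\varphi-1)E$ by the additive form of Hilbert's Theorem 90. Since $\operatorname{Tr}(1)=p=0$, there is $\alpha\in E$ with $\varphi(\alpha)=\alpha+1$, and $\alpha\notin E_0$. Choose an $\mathbb F_p$-subspace $D\subset E_0$ of dimension $k$ and an element $\varepsilon\in E_0\setminus D$. This is where the hypothesis $e\ge k+1$ enters; the hypothesis $k\ge1$ gives $D\ne0$ and will make $R$ nonabelian. Put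
\[
B=\mathbb F_p\varepsilon\oplus D\oplus D\alpha\subset E .
\]
The sum is direct because $\varepsilon\notin D$ and $D\alpha\cap E_0=0$.

\begin{lemma}\label{lem:B}
We have $|B|=p^{2k+1}$ and $\varphi(B)=B$, and $(\varphi-1)(d\alpha)=d$ for $d\in D$. Moreover $\operatorname{Tr}(B)=0$ if $p$ is odd, and $\operatorname{Tr}(B)=D$ if $p=2$.
\end{lemma}

\begin{proof}
The automorphism $\varphi$ fixes $E_0$ pointwise and sends $d\alpha$ to $d\alpha+d$. The trace vanishes on $E_0$, and $\operatorname{Tr}(d\alpha)=d\sum_{i=0}^{p-1}(\alpha+i)=d\,p(p-1)/2$, which is $0$ for odd $p$ and $d$ for $p=2$.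
\end{proof}

In Example~\ref{ex:three} one element, $1$, was both the value of $\sigma^p$ and a commutator. Now these roles are separated: $\varepsilon$ will give $\sigma^p$ and $D$ the commutators. For a polynomial $f$ with coefficients in $E$ we write $f^\varphi$ for the result of applying $\varphi$ to the coefficients. The notation of Sections~\ref{sec:odd} and~\ref{sec:two} is independent, but letters such as $\eta_b$, $\sigma$, $R$, $A$ denote objects with the same role in both.

\section{Odd primes}\label{sec:odd}

Throughout this section $p$ is odd.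

\subsection{The group $R$ and its symplectic module}

Let $M=E[t]/(t^3)$; the reason for the exponent $3$ appears in Proposition~\ref{prop:odd-dl}. For $b\in E$ let
\[
\eta_b=1+bt+\tfrac12b^2t^2\in M
\]
be the truncated exponential, so that $\eta_b\eta_{b'}=\eta_{b+b'}$. We view $\eta_b$ as a multiplication operator on $M$. Choose $c\in E$ with $\operatorname{Tr}(c)=\varepsilon$ and define the $\mathbb F_p$-linear bijection $\sigma$ of $M$ by $\sigma(f)=\eta_cf^\varphi$. From $\sigma(\eta_bf)=\eta_{\varphi(b)}\sigma(f)$ and $\sigma^i(f)=\eta_{c+\varphi(c)+\dots+\varphi^{i-1}(c)}f^{\varphi^i}$ we get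
\begin{equation}\label{eq:sigma-odd}
\sigma\eta_b\sigma^{-1}=\eta_{\varphi(b)},\qquad \sigma^p=\eta_\varepsilon .
\end{equation}
Let $R_0=\{\eta_b:b\in B\}\cong B$. It is normalized by $\sigma$, so $R=\langle\sigma\rangle R_0$ is a group.

\begin{lemma}\label{lem:R-odd}
We have $|R:R_0|=p$, $|R|=p^{2k+2}$ and $\operatorname{cd}(R)=\{1,p\}$, and $\eta_d\in R'$ for $d\in D$. Every element of order $p$ of $R$ lies in $R_0$.
\end{lemma}

\begin{proof}
On $M/tM=E$ the group $R_0$ acts trivially and $\sigma^i$ acts as $\varphi^i$, so $\sigma^i\notin R_0$ for $0<i<p$, while $\sigma^p\in R_0$. This gives the index and the order. By \eqref{eq:sigma-odd} and Lemma~\ref{lem:B}, $[\sigma,\eta_{d\alpha}]=\eta_d$. So $R$ is nonabelian, and Lemma~\ref{lem:index} gives $\operatorname{cd}(R)$. An element outside $R_0$ has the form $\eta_b\sigma^i$ with $b\in B$ and $p\nmid i$. Since $\varphi^i$ generates $\langle\varphi\rangle$ and $\operatorname{Tr}(B)=0$,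
\[
(\eta_b\sigma^i)^p=\eta_b\,\eta_{\varphi^i(b)}\cdots\eta_{\varphi^{i(p-1)}(b)}\,\sigma^{ip}=\eta_{\operatorname{Tr}(b)}\eta_{i\varepsilon}=\eta_{i\varepsilon}\ne1.\qedhere
\]
\end{proof}

A Heisenberg group on which $R$ acts requires an $R$-invariant alternating form. The identity $\eta_b(t)\eta_b(-t)=\eta_b\eta_{-b}=1$ suggests pairing $f(t)$ with $g(-t)$. Let $\operatorname{tr}=\operatorname{Tr}_{E/\mathbb F_p}$; the form $(x,y)\mapsto\operatorname{tr}(xy)$ on $E$ is nondegenerate. For $f=\sum f_it^i$ and $g=\sum g_it^i$ in $M$ let $\langle f,g\rangle$ be the value of $\operatorname{tr}$ on the coefficient of $t^2$ in $f(t)g(-t)$, that is,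
\begin{equation}\label{eq:form}
\langle f,g\rangle=\operatorname{tr}(f_0g_2-f_1g_1+f_2g_0).
\end{equation}
This form is symmetric. It is nondegenerate: if $f_jt^j$ is the lowest nonzero term of $f$, then $\langle f,yt^{2-j}\rangle=\pm\operatorname{tr}(f_jy)$, which is nonzero for some $y\in E$. It is $R$-invariant: replacing $f,g$ by $\eta_bf,\eta_bg$ does not change $f(t)g(-t)$, replacing them by $\sigma f,\sigma g$ applies $\varphi$ to it, and $\operatorname{tr}\circ\varphi=\operatorname{tr}$.

To make a symmetric form alternating we double the module. Let $A=M\oplus M$ with the diagonal action of $R$ and the natural action of $t$, and put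
\[
\omega\bigl((f,g),(f',g')\bigr)=\langle f,g'\rangle-\langle g,f'\rangle .
\]
Then $\omega$ is $R$-invariant, nondegenerate, and alternating because $\langle\,,\rangle$ is symmetric; and $|A|=|E|^6=p^{6pe}$. The subspace $Q=M\oplus0$ is $R$-invariant. A vector $(f',g')$ is orthogonal to $Q$ if and only if $\langle f,g'\rangle=0$ for all $f$, so $Q^\perp=Q$.

\begin{proposition}\label{prop:three-odd}
We have $\operatorname{cd}(A\rtimes R)=\{1,p,p^{2k+2}\}$. For $d\in D$, $y\in E$ and $w=\varphi(y)-y$ there is $z\in E$ such that $(dwt+zt^2,0)$ and $(0,dwt+zt^2)$ lie in $(A\rtimes R)''$.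
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:semidirect}, applied with the pairing $\omega$, we need the stabilizers $R_v$ of the vectors $v\in A$. For $b\ne0$ the element $\eta_b-1=t(b+\frac12b^2t)$ is $t$ times a unit of $M$. So $\eta_bv=v$ if and only if $tv=0$, that is, $v\in t^2A$. If $v\notin t^2A$, then $R_v\cap R_0=1$, so $R_v$ has no element of order $p$ by Lemma~\ref{lem:R-odd}; thus $R_v=1$ and the degree is $|R|=p^{2k+2}$. If $v\in t^2A$, then $R_v$ is $R_0$, which is abelian and gives the degree $p$, or $R$, which gives the degrees $1$ and $p$. The vector $v=0$ has $R_v=R$, and $t^2A\ne A$, so all three degrees occur.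

By \eqref{eq:comm}, used twice, $(A\rtimes R)''$ contains $(\eta_d-1)(\sigma-1)A$. For the constant polynomial $y\in M$, the constant term of $(\sigma-1)y=\eta_c\varphi(y)-y$ is $w$, so $(\eta_d-1)(\sigma-1)y=dwt+zt^2$ for some $z\in E$. Apply this to $(y,0)$ and $(0,y)$.
\end{proof}

\subsection{Two Heisenberg groups}

Let $\gamma$ be an alternating form on an $\mathbb F_p$-space $V$. The set $\mathcal H(V,\gamma)=V\times\mathbb F_p$ is a group under
\[
(a,x)(a',x')=\bigl(a+a',\,x+x'+\tfrac12\gamma(a,a')\bigr);
\]
associativity follows from bilinearity, and $(a,x)^{-1}=(-a,-x)$. The elements $(0,x)$ are central. Comparing $gh$ with $hg$ gives $[(a,x),(a',x')]=(0,\gamma(a,a'))$. A linear bijection $\rho$ of $V$ that preserves $\gamma$ induces the automorphism $(a,x)\mapsto(\rho a,x)$.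

Let $H=\mathcal H(A,\omega)$. The group $R$ acts on $H$, and the first candidate for $G$ is $H\rtimes R$. It has one degree too many: its characters that are nontrivial on the center of $H$ have the two degrees $p^{3pe}\psi(1)$, $\psi\in\operatorname{Irr}(R)$ (Remark~\ref{rem:split}). The remedy is to replace $R$ by a central extension $C$, with kernel $Z_C$ of order $p$, in which all characters nontrivial on $Z_C$ have one degree, and to identify $Z_C$ with the center of $H$.

We build $C$ from a Heisenberg group over $B\cong R_0$. The form on $B$ must be $\varphi$-invariant, so that $\sigma$ lifts. It must have $\varepsilon$ in its radical, because a lift of $\sigma^p=\eta_\varepsilon$ has to act on the Heisenberg group as $\varphi^p=1$. Subject to this it should be as nondegenerate as possible. In Example~\ref{ex:three} the space $\mathbb F_3+\mathbb F_3\alpha$ has dimension $2$, so an alternating form with a nonzero radical is zero; the space $B$ is chosen so that $B/\mathbb F_p\varepsilon\cong D\oplus D\alpha$ can carry a nondegenerate form. Fix a nondegenerate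 symmetric bilinear form $(\,\cdot\,,\cdot\,)$ on $D$ and put
\[
\beta\bigl(j\varepsilon+d_1+d_2\alpha,\ l\varepsilon+d_1'+d_2'\alpha\bigr)=(d_1,d_2')-(d_2,d_1')
\]
for $j,l\in\mathbb F_p$ and $d_1,d_2,d_1',d_2'\in D$. The form $\beta$ is alternating by symmetry of $(\,\cdot\,,\cdot\,)$, and its radical is exactly $\mathbb F_p\varepsilon$. Since $\varphi$ replaces $d_1$ by $d_1+d_2$ and $d_1'$ by $d_1'+d_2'$, the identity $(d_1+d_2,d_2')-(d_2,d_1'+d_2')=(d_1,d_2')-(d_2,d_1')$ shows that $\beta$ is $\varphi$-invariant.

Let $\tilde B=\mathcal H(B,\beta)$, of order $p^{2k+2}$, and let $\tilde\varphi(b,x)=(\varphi(b),x)$, an automorphism with $\tilde\varphi^p=1$. The element $u=(\varepsilon,0)$ has order $p$, is central in $\tilde B$ and is fixed by $\tilde\varphi$. Form $\tilde B\rtimes\langle\tau_0\rangle$ with $\tau_0$ of order $p^2$ acting as $\tilde\varphi$. Both $u$ and $\tau_0^p$ are central in it, so $u\tau_0^{-p}$ generates a central subgroup of order $p$, which meets $\tilde B$ trivially. Let $C$ be the quotient by this subgroup. Then $\tilde B\le C$ and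 $|C|=p^{2k+3}$. By \eqref{eq:sigma-odd} the assignments $(b,x)\mapsto\eta_b$ and $\tau_0\mapsto\sigma$ define a homomorphism from $\tilde B\rtimes\langle\tau_0\rangle$ onto $R$ that kills $u\tau_0^{-p}$. So we obtain a surjection $C\to R$. Its kernel has order $p$ and contains $Z_C=\{(0,x):x\in\mathbb F_p\}$, hence equals $Z_C$, which is central in $C$.

\begin{lemma}\label{lem:C}
If $1\ne\lambda\in\operatorname{Irr}(Z_C)$, then every $\psi\in\operatorname{Irr}(C\mid\lambda)$ has degree $p^k$.
\end{lemma}

\begin{proof}
The subgroup $Y=\{(j\varepsilon,x):j,x\in\mathbb F_p\}$ is central in $C$ of order $p^2$. By (C3), $\psi(1)^2\le|C:Y|=p^{2k+1}$. The exponent is odd and $\psi(1)$ is a power of $p$, so $\psi(1)\le p^k$.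

Let $\theta\in\operatorname{Irr}(\tilde B)$ be a constituent of $\psi|_{\tilde B}$; then $\theta|_{Z_C}$ is a multiple of $\lambda$. Let $g\in\tilde B\setminus Y$. As the radical of $\beta$ is $\mathbb F_p\varepsilon$, there is $h\in\tilde B$ with $1\ne z=[h,g]\in Z_C$. Then $\theta(g)=\theta(hgh^{-1})=\theta(zg)=\lambda(z)\theta(g)$, and $\lambda(z)\ne1$ because $\lambda$ is faithful on a group of order $p$. So $\theta$ vanishes off $Y$, and (C3) gives $\theta(1)^2=|\tilde B:Y|=p^{2k}$. Hence $\psi(1)\ge p^k$.
\end{proof}

\subsection{The group $G$}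

Let $C$ act on $H$ through $C\to R$. Write $(0,x)_H$ and $(0,x)_C$ for the central elements of $H$ and of $\tilde B\le C$. Both are central in $H\rtimes C$, since $C$ fixes $(0,x)_H$ and $Z_C$ acts trivially on $H$. Put
\[
G=(H\rtimes C)/\Delta,\qquad \Delta=\{(0,x)_H\,(0,-x)_C:x\in\mathbb F_p\}.
\]
As $\Delta$ meets $H$ and $C$ trivially, we identify $H$ and $C$ with their images in $G$. Then $G=HC$ with $H$ normal, and $h\in H$ and $g\in C$ have the same image if and only if $hg^{-1}\in\Delta$, that is, $h=(0,x)_H$ and $g=(0,x)_C$ for some $x$. So $Z=H\cap C$ is central of order $p$ and equals $Z_C$; moreover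
\[
G/Z\cong A\rtimes R,\qquad |G|=p^{6pe+1}\cdot p^{2k+3}/p=p^{6pe+2k+3}.
\]

\begin{proposition}\label{prop:odd-cd}
We have $\operatorname{cd}(G)=\{1,p,p^{2k+2},p^{3pe+k}\}$, and these are four distinct numbers.
\end{proposition}

\begin{proof}
Every $\chi\in\operatorname{Irr}(G)$ lies over exactly one $\lambda\in\operatorname{Irr}(Z)$. For $\lambda=1$ we get the characters of $G/Z$, with degrees $1,p,p^{2k+2}$ by Proposition~\ref{prop:three-odd}. Let $\lambda\ne1$. We apply (C1) to an abelian normal subgroup chosen so that $C$ stabilizes a character over $\lambda$; this is where the invariant subspace $Q$ is needed.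

Let $N=Q\times\{0\}$ and $F=Q\times\mathbb F_p$ inside $H$. Since $\omega$ vanishes on $Q$, these are abelian subgroups and $F=N\times Z$. The group $F$ is normal in $H$ because $H'\le Z\le F$, and $C$ normalizes both $N$ and $F$ because $Q$ is $R$-invariant. So $F$ is normal in $G$. Since $\lambda$ is faithful on $Z\cong\mathbb F_p$, the extensions of $\lambda$ to $F$ are the characters $\mu_\ell(q,x)=\lambda(x+\ell(q))$ with $\ell\in\operatorname{Hom}(Q,\mathbb F_p)$. For $h=(a,x')\in H$ we have $h(q,x)h^{-1}=(q,x+\omega(a,q))$, so conjugation by $h$ carries $\mu_0$ to $\mu_\ell$ with $\ell=\omega(a,\cdot)|_Q$. The map $a\mapsto\omega(a,\cdot)|_Q$ has kernel $Q^\perp=Q$, and $|A:Q|=|Q|$, so it is onto $\operatorname{Hom}(Q,\mathbb F_p)$. Thus $H$ permutes the $\mu_\ell$ transitively, and the stabilizer of $\mu_0$ in $H$ is $F$.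

By (C1) every $\chi$ over $\lambda$ lies over $\mu_0$. The stabilizer $T$ of $\mu_0$ in $G$ contains $C$, since $C$ preserves $N=\ker\mu_0$ and centralizes $Z$. Hence $T=(T\cap H)C=FC=NC$, and $|G:T|=|H:F|=|A:Q|=p^{3pe}$ because $H\cap C=F\cap C=Z$. The subgroup $N$ is normal in $T$ and $N\cap C=N\cap Z=1$, so $T/N\cong C$. A character in $\operatorname{Irr}(T\mid\mu_0)$ lies over $1_N$ and over $\lambda$, so it is inflated from a character in $\operatorname{Irr}(C\mid\lambda)$ and has degree $p^k$ by Lemma~\ref{lem:C}. By (C1), $\chi(1)=p^{3pe}p^k$.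

The four degrees are distinct because $3pe\ge3p(k+1)>k+2$.
\end{proof}

\begin{remark}\label{rem:split}
In $H\rtimes R$ the same argument gives $T=FR$ and $T/N\cong Z\times R$, where $Z$ is the center of $H$. The degrees over $\lambda\ne1$ are then $p^{3pe}$ and $p^{3pe+1}$, and there are five degrees in all.
\end{remark}

\begin{proposition}\label{prop:odd-dl}
We have $G'''\ne1$, and $\operatorname{dl}(G)=4$.
\end{proposition}

\begin{proof}
Fix $0\ne d\in D$ and let $T_0=(\varphi-1)E=\ker\operatorname{Tr}$, an $E_0$-subspace of $E$ with $\dim_{\mathbb F_p}T_0=(p-1)e$. Let $w,w'\in T_0$. Since $G''Z/Z=(A\rtimes R)''$, Proposition~\ref{prop:three-odd} gives elements $h,h'\in G''Z\cap H$ with images $(dwt+zt^2,0)$ and $(0,dw't+z't^2)$ in $A$. By \eqref{eq:form},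
\[
[h,h']=\bigl(0,\langle dwt+zt^2,\,dw't+z't^2\rangle\bigr)=\bigl(0,-\operatorname{tr}(d^2ww')\bigr),
\]
and this element lies in $(G''Z)'=G'''$ because $Z$ is central. If all these commutators were trivial, then $d^2T_0=T_0$ would lie in the orthogonal complement of $T_0$ for the form $\operatorname{tr}(xy)$ on $E$. That complement has dimension $pe-(p-1)e=e$, which is less than $(p-1)e$ since $p\ge3$. So $G'''\ne1$, and Propositions~\ref{prop:taketa} and~\ref{prop:odd-cd} give $\operatorname{dl}(G)=4$.
\end{proof}

The elements of $(A\rtimes R)''$ used here lie in $tA$, and the term $-f_1g_1$ in \eqref{eq:form} pairs $tM$ nontrivially with itself. On $E[t]/(t^2)$ the analogous pairing, by the coefficient of $t$ in $f(t)g(-t)$, vanishes on multiples of $t$; this is why $M$ is truncated at $t^3$.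

\section{The prime two}\label{sec:two}

Now $p=2$, $E_0=\mathbb F_{2^e}$, $E=\mathbb F_{2^{2e}}$ and $\varphi^2=1$. The construction above fails at several points: the factor $\frac12$ occurs in $\eta_b$ and in the Heisenberg groups, and the inequality $e<(p-1)e$ is false. We construct instead $G=A\rtimes L$, where $L$ has three degrees and derived length three and $A$ is the dual of a module $W$. The group $L$ will have normal subgroups $U<L_0<L$, with $U$ abelian and $|L:L_0|=2$, and $W$ will have subspaces $W>K\ge K_0$ such that a vector has stabilizer $1$, $U$, or a group containing $L_0$ according as it lies in $W\setminus K$, in $K\setminus K_0$, or in $K_0$. The first case gives the new degree $|L|$; the other two will give only degrees that $L$ already has.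

\subsection{The groups $S$ and $R$}

To prove that vectors outside $K$ have trivial stabilizers we want every involution of $L$ to lie in $U$, as in (S2). On $P=E[t]/(t^2)$ the operators $1+bt$ are involutions, and they are to lie outside $U$. So we lift them to a longer ring, where $(1+bt)^2=1+b^2t^2\ne1$, and we put their squares into $U$. Let $\Lambda=E[t]/(t^4)$ and $\zeta_v=1+vt^2$ for $v\in E$; then $\zeta_v\zeta_{v'}=\zeta_{v+v'}$. The product $(1+bt)(1+b't)$ differs from $\zeta_{bb'}(1+(b+b')t)$ by the term $bb'(b+b')t^3$. In characteristic $2$ we have $bb'(b+b')=(b+b')^3+b^3+b'^3$, so the discrepancy disappears if we use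
\[
\eta_b=1+bt+b^3t^3\qquad(b\in E).
\]
Indeed $\eta_b\eta_{b'}$ and $\zeta_{bb'}\eta_{b+b'}$ both equal $1+(b+b')t+bb't^2+(b^3+b'^3)t^3$, so
\begin{equation}\label{eq:eta}
\eta_b\eta_{b'}=\zeta_{bb'}\,\eta_{b+b'},\qquad \eta_b^2=\zeta_{b^2}.
\end{equation}
Hence $\hat B=\{\zeta_v\eta_b:v\in E,\ b\in B\}$ is an abelian group of units of $\Lambda$, acting on $\Lambda$ by multiplication. Taking the coefficient of $t$ is a homomorphism $\pi\colon\hat B\to B$, $\pi(\zeta_v\eta_b)=b$. It is onto, and its kernel $V=\{\zeta_v:v\in E\}\cong E$ is elementary abelian.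

Put $c=\varepsilon\alpha$, so that $c+\varphi(c)=\varepsilon$, and let $\sigma(f)=\eta_cf^\varphi$ for $f\in\Lambda$. As in the odd case, and by \eqref{eq:eta},
\[
\sigma\eta_b\sigma^{-1}=\eta_{\varphi(b)},\qquad \sigma\zeta_v\sigma^{-1}=\zeta_{\varphi(v)},\qquad \sigma^2=\eta_c\eta_{\varphi(c)}=\zeta_{c\varphi(c)}\eta_\varepsilon\in\hat B .
\]
So $\sigma$ normalizes $\hat B$ and $V$, with $\pi(\sigma y\sigma^{-1})=\varphi(\pi(y))$ and $\pi(\sigma^2)=\varepsilon$. Let $S=\hat B\langle\sigma\rangle$. On $\Lambda/t\Lambda=E$ the group $\hat B$ acts trivially and $\sigma$ acts as $\varphi$, so $|S:\hat B|=2$. Put $R=S/V$; then $|R|=2|B|=2^{2k+2}$.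

The group $S$ preserves the ideals $t^i\Lambda$, so it acts on $P=\Lambda/t^2\Lambda=E\oplus Et$. An element $y\in\hat B$ acts on $P$ as multiplication by $1+\pi(y)t$; in particular $V$ acts trivially on $P$.

\begin{lemma}\label{lem:S}
\begin{enumerate}
\item[(a)] If $s\in S\setminus\hat B$, then $s^2\in\hat B\setminus V$.
\item[(b)] If $y\in\hat B\setminus V$, then $y^2\ne1$.
\item[(c)] For $d\in D$ the commutator $s_d=[\sigma,\eta_{d\alpha}]\in S'$ lies in $\hat B$ and $\pi(s_d)=d$. Moreover $\operatorname{cd}(R)=\{1,2\}$.
\end{enumerate}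
\end{lemma}

\begin{proof}
(a) Write $s=\sigma y$ with $y\in\hat B$ and $b=\pi(y)$. Then $s^2=\sigma^2(\sigma^{-1}y\sigma)y\in\hat B$ and $\pi(s^2)=\varepsilon+\varphi(b)+b=\varepsilon+\operatorname{Tr}(b)$. This lies in $\varepsilon+D$ by Lemma~\ref{lem:B}, and it is nonzero because $\varepsilon\notin D$.

(b) If $y=\zeta_v\eta_b$ with $b\ne0$, then $y^2=\zeta_{b^2}\ne1$ by \eqref{eq:eta}.

(c) We have $\pi(s_d)=\varphi(d\alpha)-d\alpha=d$. For $d\ne0$ this gives $s_d\notin V$, so $R$ is nonabelian. It has the abelian subgroup $\hat B/V$ of index $2$, and Lemma~\ref{lem:index} applies.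
\end{proof}

\subsection{The group $L$ with three degrees}

Let
\[
L=P\rtimes S,\qquad L_0=P\hat B,\qquad U=PV=P\times V .
\]
The subgroup $U$ is elementary abelian and is the kernel of $L\to S\to R$. Thus $|L:U|=|R|$, $|L_0:U|=|B|$, $|L:L_0|=2$ and $|L|=2^{4e}\cdot2^{2e}\cdot2^{2k+2}=2^{6e+2k+2}$. Parts (a) and (b) of Lemma~\ref{lem:S} give the two forms of (S2) that we need.

\begin{lemma}\label{lem:L}
\begin{enumerate}
\item[(a)] Every involution of $L$ lies in $U$.
\item[(b)] If $U\le X\le L$ and $X\cap L_0=U$, then $X=U$.
\end{enumerate}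
\end{lemma}

\begin{proof}
(a) If $g\in L\setminus U$, its image $s$ in $S$ is not in $V$, so $s^2\ne1$ by Lemma~\ref{lem:S}(a),(b), and $g^2\ne1$.

(b) If $g\in X\setminus L_0$, the image of $g^2$ in $S$ lies in $\hat B\setminus V$ by Lemma~\ref{lem:S}(a). So $g^2\in X\cap L_0$ but $g^2\notin U$, a contradiction. Hence $X\le L_0$ and $X=U$.
\end{proof}

\begin{proposition}\label{prop:L}
We have $\operatorname{cd}(L)=\{1,2,|R|\}$ and $\operatorname{cd}(L_0)=\{1,|B|\}$. For $d\in D$ the element $dt\in P$ lies in $L''$.
\end{proposition}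

\begin{proof}
Let $\lambda=\lambda_1\times\lambda_2\in\operatorname{Irr}(U)$ with $\lambda_1\in\operatorname{Irr}(P)$ and $\lambda_2\in\operatorname{Irr}(V)$. An element of $L_0\setminus U$ has the form $fy$ with $f\in P$ and $y\in\hat B$, $b=\pi(y)\ne0$. Here $f$ fixes $\lambda$, while $y$ centralizes $V$ and $(y-1)P=btP=Et$. So $fy$ fixes $\lambda$ if and only if $\lambda_1$ is trivial on $Et$.

Suppose that $\lambda_1|_{Et}\ne1$. The stabilizer of $\lambda$ in $L$ contains $U$ and meets $L_0$ in $U$, so it equals $U$ by Lemma~\ref{lem:L}(b). By (C1) the characters over $\lambda$ have degree $|L:U|=|R|$ in $L$ and $|L_0:U|=|B|$ in $L_0$.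

Suppose that $\lambda_1|_{Et}=1$. The subgroup $Et=t\Lambda/t^2\Lambda$ is normal in $L$, so by (C1) the characters over $\lambda$ are characters of $L/Et$ or $L_0/Et$. The group $L_0/Et$ is abelian, because $\hat B$ is abelian and acts trivially on $P/Et$, and it has index $2$ in $L/Et$. So the degrees are $1$ in $L_0$, and $1$ or $2$ in $L$ by Lemma~\ref{lem:index}. The degree $2$ occurs in the quotient $R$ of $L$.

Finally, view $\alpha$ as a constant in $P$. The element $(\sigma-1)\alpha\in P\cap L'$ has constant term $\varphi(\alpha)-\alpha=1$, and $s_d\in L'$ acts on $P$ as multiplication by $1+dt$. So $(s_d-1)(\sigma-1)\alpha=dt$ lies in $L''$ by \eqref{eq:comm}.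
\end{proof}

\subsection{The module $W$}

We need a module on which all nontrivial elements of $U=P\times V$ have the same fixed space. On $\Lambda$ the element $\zeta_v\ne1$ fixes $n$ if and only if $vt^2n=0$, that is, if and only if the image $\bar n$ of $n$ in $P=\Lambda/t^2\Lambda$ is zero; this uses the truncation at $t^4$. To let $0\ne f\in P$ act with the same fixed vectors, we let it move $n$ by $f\otimes\bar n$, which vanishes exactly when $\bar n=0$.

Let $\Omega=P\otimes_EP$. We identify $\Omega$ with the ring $E[t_1,t_2]/(t_1^2,t_2^2)$ by $f\otimes g=f(t_1)g(t_2)$. The coefficients of $f\otimes g$ are the products $f_ig_j$, so $f\otimes g=0$ only if $f=0$ or $g=0$. An element $s\in S$ acts on $P$ semilinearly: $s(xf)=x^\delta s(f)$ for $x\in E$, with $\delta\in\{1,\varphi\}$ depending only on $s$. Therefore $s(f\otimes g)=sf\otimes sg$ is well defined and gives an action of $S$ on $\Omega$. Explicitly, $y\in\hat B$ acts as multiplication by $(1+\pi(y)t_1)(1+\pi(y)t_2)$, and $\sigma$ acts by $m\mapsto(1+ct_1)(1+ct_2)m^\varphi$.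

Let $W=\Lambda\oplus\Omega$, with $S$ acting on each summand. Let $f\in P$ act trivially on $\Omega$ and by $n\mapsto n+f\otimes\bar n$ on $n\in\Lambda$. Applying $f'$ and then $f$ sends $n$ to $n+f\otimes\bar n+f'\otimes\bar n$, so this is an action of the additive group $P$. For $s\in S$, the operator $sfs^{-1}$ is trivial on $\Omega$ and
\[
sfs^{-1}(n)=s\bigl(s^{-1}n+f\otimes\overline{s^{-1}n}\bigr)=n+(sf)\otimes\bar n .
\]
So the two actions combine, and $W$ is an $\mathbb F_2L$-module of order $|E|^8=2^{16e}$. Put
\[
K=t^2\Lambda\oplus\Omega,\qquad K_0=t^3\Lambda\oplus\{m\in\Omega:(t_1+t_2)m=0\}.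
\]

\begin{lemma}\label{lem:W}
\begin{enumerate}
\item[(a)] For each $1\ne g\in U$ the fixed space of $g$ on $W$ is $K$.
\item[(b)] For each $g\in L_0\setminus U$ the set of vectors of $K$ fixed by $g$ is $K_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $g=f\zeta_v$. Both factors act trivially on $\Omega$, and $g$ sends $n\in\Lambda$ to $n+vt^2n+f\otimes\bar n$, with $vt^2n\in\Lambda$ and $f\otimes\bar n\in\Omega$. If $n\in t^2\Lambda$, both terms vanish. Conversely let both vanish. If $f\ne0$, then $\bar n=0$; if $f=0$, then $v\ne0$ and $t^2n=0$. In both cases $n\in t^2\Lambda$.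

(b) Write $g=fy$ with $f\in P$, $y\in\hat B$ and $b=\pi(y)\ne0$. By (a), $g$ acts on $K$ as $y$, which preserves both summands. On $\Lambda$, $y-1$ is $t$ times a unit, so $y$ fixes $n$ if and only if $tn=0$, that is, $n\in t^3\Lambda$. On $\Omega$, $y-1$ is multiplication by
\[
b(t_1+t_2)+b^2t_1t_2=b(1+bt_1)(t_1+t_2),
\]
where we used $t_1^2=0$. This is $t_1+t_2$ times a unit, so $y$ fixes $m$ if and only if $(t_1+t_2)m=0$.
\end{proof}

\subsection{The group $G$}

Let $A=\operatorname{Hom}(W,\mathbb F_2)$ with $(ga)(w)=a(g^{-1}w)$ for $g\in L$, and let $G=A\rtimes L$. Then $|G|=2^{16e}\cdot2^{6e+2k+2}=2^{22e+2k+2}$.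

\begin{proposition}\label{prop:two-cd}
We have $\operatorname{cd}(G)=\{1,2,2^{2k+2},2^{6e+2k+2}\}$.
\end{proposition}

\begin{proof}
The pairing $(w,a)\mapsto a(w)$ is nondegenerate and $L$-invariant. By Lemma~\ref{lem:semidirect} the degrees of $G$ are the numbers $|L:X|\,\psi(1)$, where $X$ is the stabilizer in $L$ of a vector $w\in W$ and $\psi\in\operatorname{Irr}(X)$.

Let $w\in W\setminus K$. Then $X\cap U=1$ by Lemma~\ref{lem:W}(a), so $X$ contains no involution by Lemma~\ref{lem:L}(a). Thus $X=1$ and the degree is $|L|$.

Let $w\in K\setminus K_0$. Then $U\le X$ and $X\cap L_0=U$ by Lemma~\ref{lem:W}, so $X=U$ by Lemma~\ref{lem:L}(b). As $U$ is abelian, the degree is $|L:U|=|R|$.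

Let $w\in K_0$. Then $L_0\le X$ by Lemma~\ref{lem:W}. If $X=L_0$, Proposition~\ref{prop:L} gives the degrees $2\cdot1$ and $2|B|=|R|$. If $X=L$, it gives the degrees $1$, $2$ and $|R|$.

The vector $w=0$ has $X=L$, and $K\ne W$. So the degrees are exactly $1$, $2$, $|R|=2^{2k+2}$ and $|L|=2^{6e+2k+2}$, and they are distinct.
\end{proof}

\begin{proposition}\label{prop:two-dl}
We have $G'''\ne1$, and $\operatorname{dl}(G)=4$.
\end{proposition}

\begin{proof}
Fix $0\ne d\in D$. Let $s'=s_d\in L'$, and let $s''\in L''$ be the element $dt$ of $P$ (Lemma~\ref{lem:S}(c) and Proposition~\ref{prop:L}). View $\alpha$ as a constant in $\Lambda\subset W$. In $\Omega$ we compute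
\begin{align*}
(s''-1)\alpha&=dt\otimes\alpha=\alpha d\,t_1,\\
(s'-1)(\alpha d\,t_1)&=(dt_1+dt_2+d^2t_1t_2)\,\alpha d\,t_1=\alpha d^2t_1t_2,\\
(\sigma-1)(\alpha d^2t_1t_2)&=(\varphi(\alpha)-\alpha)d^2t_1t_2=d^2t_1t_2\ne0,
\end{align*}
using $d\in E_0$ in the last line. Choose $a\in A$ with $a(d^2t_1t_2)\ne0$, and put $r=\sigma^{-1}$, $r'=s'^{-1}\in L'$ and $r''=s''^{-1}\in L''$. By \eqref{eq:comm}, $(r-1)a\in G'$, then $(r'-1)(r-1)a\in G''$, and finally $a'''=(r''-1)(r'-1)(r-1)a\in G'''$. Passing to the dual reverses the order of the operators: from $((g-1)a')(w)=a'((g^{-1}-1)w)$ for $g\in L$, $a'\in A$, $w\in W$, applied three times, we get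
\[
a'''(\alpha)=a\bigl((\sigma-1)(s'-1)(s''-1)\alpha\bigr)=a(d^2t_1t_2)\ne0 .
\]
So $G'''\ne1$, and Propositions~\ref{prop:taketa} and~\ref{prop:two-cd} give $\operatorname{dl}(G)=4$.
\end{proof}

\section{Equality for every $n\le4$}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first assertion is contained in Propositions~\ref{prop:odd-cd} and~\ref{prop:odd-dl} for odd $p$, and in Propositions~\ref{prop:two-cd} and~\ref{prop:two-dl} for $p=2$. It settles the case $n=4$ of the second assertion.

Let $n=3$ and fix $0\ne d\in D$. For odd $p$, the group $A\rtimes R$ of Proposition~\ref{prop:three-odd} has the degrees $1,p,p^{2k+2}$, and with $y=\alpha$, $w=1$ its second derived subgroup contains $(dt+zt^2,0)\ne0$. For $p=2$, the group $L$ has the degrees $1,2,2^{2k+2}$ and $L''$ contains $dt\ne0$, by Proposition~\ref{prop:L}. In both cases the derived length is $3$ by Proposition~\ref{prop:taketa}.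

For $n=2$ take the group $R$, which is nonabelian with $\operatorname{cd}(R)=\{1,p\}$ by Lemmas~\ref{lem:R-odd} and~\ref{lem:S}(c), so that $\operatorname{dl}(R)=2$ by Proposition~\ref{prop:taketa}. For $n=1$ take the cyclic group of order $p$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On the Taketa bound for normally monomial $p$-groups of maximal class},
\texttt{https://core.ac.uk/download/46924212.pdf}.

\end{thebibliography}
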